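\title{Quadratic substitutions and irreducibility:\\ $2$-superirreducible polynomials of degree five}

\begin{abstract}
A polynomial $f\in\mathbb{Z}[x]$ is $2$-superirreducible if $f$ is irreducible over $\mathbb{Q}$ and $f(g(x))$ remains irreducible for every $g\in\mathbb{Z}[x]$ of degree $1$ or $2$. We show that such polynomials exist in degree $5$: every irreducible $F\in\mathbb{Z}[x]$ of degree $d\ge5$ yields one of the form $F(rx+s)$ with integers $r\ge1$ and $s$. A quadratic substitution that makes $F$ reducible gives a rational point on a fixed curve, of genus $5$ when $d=5$. By Faltings' theorem there are finitely many such points, and each of them is excluded by a congruence on $s$. We also show that $2$-superirreducible polynomials of degree $d$ exist exactly for $d\ge4$, that almost all shifts $s$ work for suitable $r$, even for substitutions over $\mathbb{Z}[1/N]$, and that a finite list of linear conditions decides which $F(rx+s)$ are $2$-superirreducible.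
\end{abstract}

\section{The question and the results}\label{sec:intro}

A nonconstant polynomial in $\mathbb{Z}[x]$ is called \emph{irreducible} if it is not a product of two polynomials in $\mathbb{Z}[x]$ of positive degree; constant factors are ignored. By Gauss's lemma this is irreducibility over $\mathbb{Q}$, and we use the word in that sense for all polynomials with rational coefficients.

\begin{definition}
Let $n\ge1$. A polynomial $f\in\mathbb{Z}[x]$ is \emph{$n$-superirreducible} if $f$ is irreducible and $f(g(x))$ is irreducible for every $g\in\mathbb{Z}[x]$ with $1\le\deg g\le n$.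
\end{definition}

The number $n$ measures how much substitution the irreducibility of $f$ survives. Linear substitutions do no harm. For $u,v\in\mathbb{Q}$ with $u\ne0$, the map $p(x)\mapsto p(ux+v)$ is an automorphism of $\mathbb{Q}[x]$ that preserves degrees, so
\begin{equation}\label{eq:linear}
p(x)\ \text{is irreducible}\iff p(ux+v)\ \text{is irreducible}.
\end{equation}
Thus every irreducible polynomial is $1$-superirreducible. At the other end, no polynomial survives all substitutions. If $\deg f=d\ge2$, then $g(x)=x+f(x)$ has degree $d$ and is congruent to $x$ modulo $f$, so $f$ divides $f\circ g$, which has degree $d^2>d$. Schinzel proved that one degree less suffices: for $d\ge3$ there are no $(d-1)$-superirreducible polynomials of degree $d$.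

The first nontrivial case is $n=2$, and the smallest degrees fail. In degree $1$, for $f=ux+v$ and $g=ux^2+(v+1)x$,
\begin{equation}\label{eq:deg1}
f(g(x))=u^2x^2+u(v+1)x+v=(ux+1)(ux+v).
\end{equation}
Degree $2$ is excluded by $g=x+f(x)$, and degree $3$ by Schinzel's theorem. The first odd degree of interest is therefore $5$, and this is the question, taken from \cite{source}, that we answer:
\begin{quote}
\emph{Is there a $2$-superirreducible polynomial of degree $5$?}
\end{quote}
The answer is yes, and every irreducible quintic leads to one.

\begin{theorem}\label{thm:main}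
Let $F\in\mathbb{Z}[x]$ be irreducible of degree $d\ge5$. There are integers $r\ge1$ and $s$ such that $F(rx+s)$ is $2$-superirreducible. In particular, $2$-superirreducible polynomials of degree $5$ exist.
\end{theorem}

\begin{theorem}\label{thm:degrees}
There are $2$-superirreducible polynomials of degree $d$ if and only if $d\ge4$.
\end{theorem}

The pairs $(r,s)$ that work are described by finitely many conditions. Here and below, $0$ counts as a square.

\begin{theorem}\label{thm:exact}
For every irreducible $F\in\mathbb{Z}[x]$ of degree $d\ge5$ there is a finite list of integer pairs $(A_i,B_i)$ with $A_i\ne0$, depending only on $F$, such that for all integers $r\ge1$ and $s$ the following are equivalent: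
\begin{enumerate}
\item[(i)] $F(rx+s)$ is $2$-superirreducible;
\item[(ii)] for no $i$ and no integer $e\equiv s\pmod r$ is $A_ie+B_i$ a perfect square.
\end{enumerate}
\end{theorem}

For suitable $r$ almost all shifts work, even when $g$ may have denominators at finitely many primes. Let $\mathbb{Z}[1/N]$ be the ring of rational numbers whose denominator divides a power of $N$.

\begin{theorem}\label{thm:density}
Let $F\in\mathbb{Z}[x]$ be irreducible of degree $d\ge5$, let $N\ge1$ and $\varepsilon>0$. There is an integer $r_0\ge1$ such that for every multiple $r\ge1$ of $r_0$, at least a proportion $1-\varepsilon$ of the residue classes modulo $r$ have the following property: for every integer $s$ in the class, $F(rx+s)$ is irreducible and $F(r\,g(x)+s)$ is irreducible for every $g\in\mathbb{Z}[1/N][x]$ with $1\le\deg g\le2$.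
\end{theorem}

A count of equations suggests the answer. Let $\theta$ be a root of $F$ and $K=\mathbb{Q}(\theta)$. We shall see that a quadratic substitution makes $F$ reducible only through an element $\beta\in K^\times$ whose square lies in the plane $\mathbb{Q}\theta+\mathbb{Q}$. This imposes $d-2$ quadratic equations on the $d$ coordinates of $\beta$, taken up to scaling, and so defines a curve. Its genus grows with $d$, so one expects few solutions and guesses that the answer is yes. The difficulty is that few is not none. The curve always has the rational point $\beta=1$, so no congruence or sign argument can show that it has no points, and it may well have further points. We therefore do not look for an $F$ without solutions. We keep the curve fixed and change what it means for $g$ to be integral.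

Section~\ref{sec:example} shows this on $x^5-2$. Section~\ref{sec:pairs} translates reducibility into a condition on squares, which Section~\ref{sec:small} uses to settle degrees $3$ and $4$ by hand. Section~\ref{sec:curve} proves finiteness for $d\ge5$, Section~\ref{sec:congruences} proves the four theorems, and Section~\ref{sec:limits} says what the method does not give.

\section{The idea on $x^5-2$}\label{sec:example}

Let $F=x^5-2$, which is irreducible by Eisenstein's criterion at $2$. It is not $2$-superirreducible:
\[
F(2x^2)=32x^{10}-2=2\,(4x^5-1)(4x^5+1).
\]
By \eqref{eq:linear}, one bad substitution brings a whole family with it: $F\circ G$ is reducible for every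
\begin{equation}\label{eq:family}
G(x)=2(ux+v)^2,\qquad u,v\in\mathbb{Q},\ u\ne0 .
\end{equation}

Now replace $F$ by $f(x)=F(3x+1)$. Then $f\circ g=F\circ G$ with $G=3g+1$. As $g$ runs through the quadratics in $\mathbb{Q}[x]$, so does $G$, and over $\mathbb{Q}$ nothing has changed. But for $g\in\mathbb{Z}[x]$ the value $e=G(0)$ is an integer with $e\equiv1\pmod3$. If $G$ were of the form \eqref{eq:family}, then $2e=(2v)^2$ would be an integer that is a rational square, hence a perfect square, and $2e\equiv2\pmod3$. No square is $2$ modulo $3$. So one congruence removes the whole family \eqref{eq:family}.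

If $F$ has only finitely many such families, one prime for each family and the Chinese Remainder Theorem remove them all. Two things remain to be done: to describe the families and their values $G(0)$ in general, and to prove that there are finitely many. We do not claim that $(3x+1)^5-2$ is $2$-superirreducible, because we do not have the full list of families for $x^5-2$.

\section{Quadratic substitutions and special pairs}\label{sec:pairs}

From now on $F\in\mathbb{Z}[x]$ is irreducible of degree $d\ge2$, its roots in $\overline{\mathbb{Q}}$ are $\theta=\theta_1,\dots,\theta_d$ (distinct, since the characteristic is $0$), and $K=\mathbb{Q}(\theta)$, a field of degree $d$ with basis $1,\theta,\dots,\theta^{d-1}$.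

For a quadratic $G=ax^2+bx+c\in\mathbb{Q}[x]$ let $\ell_G(t)$ be the discriminant of $G(x)-t$ as a polynomial in $x$:
\begin{equation}\label{eq:ell}
\ell_G(t)=b^2-4a(c-t)=4a\,t+(b^2-4ac).
\end{equation}
This is a linear function of $t$ with nonzero slope. For a field $L\supseteq\mathbb{Q}$ and $t\in L$, the equation $G(x)=t$ has a solution in $L$ if and only if $\ell_G(t)$ is a square in $L$.

\begin{lemma}\label{lem:disc}
Let $G\in\mathbb{Q}[x]$ be quadratic. Then $F\circ G$ is reducible if and only if $\ell_G(\theta)$ is a square in $K$.
\end{lemma}

\begin{proof}
Let $\xi\in\overline{\mathbb{Q}}$ be a root of $G(x)-\theta$. Then $F(G(\xi))=F(\theta)=0$, so $\xi$ is a root of $F\circ G$, which has degree $2d$. Hence $F\circ G$ is irreducible if and only if $[\mathbb{Q}(\xi):\mathbb{Q}]=2d$. Since $\theta=G(\xi)\in\mathbb{Q}(\xi)$, we have $\mathbb{Q}(\xi)=K(\xi)$ and $[\mathbb{Q}(\xi):\mathbb{Q}]=d\,[K(\xi):K]$, with $[K(\xi):K]\in\{1,2\}$. So $F\circ G$ is reducible if and only if $\xi\in K$, that is, if and only if the discriminant $\ell_G(\theta)$ is a square in $K$.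
\end{proof}

Only the two coefficients of $\ell_G$ matter, which leads to the following definition.

\begin{definition}
A pair $(A,B)\in\mathbb{Q}^\times\times\mathbb{Q}$ is \emph{special} for $F$ if $A\theta+B$ is a square in $K$. Two pairs are \emph{equivalent} if one is $(\lambda^2A,\lambda^2B)$ and the other $(A,B)$ for some $\lambda\in\mathbb{Q}^\times$.
\end{definition}

Since $d\ge2$, we have $\theta\notin\mathbb{Q}$ and so $A\theta+B\ne0$. A pair equivalent to a special pair is special, and every class contains a pair of integers. The notion does not depend on the choice of the root $\theta$, because the fields $\mathbb{Q}(\theta_i)$ are isomorphic by maps that match the roots.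

The classes of special pairs are the families of Section~\ref{sec:example}. Indeed, put $G_{A,B}(x)=\frac{A}{4}x^2-\frac{B}{A}$. Then $\ell_{G_{A,B}}(t)=At+B$ and $G_{\lambda^2A,\lambda^2B}(x)=G_{A,B}(\lambda x)$, and completing the square writes any quadratic $G$ with $\ell_G(t)=At+B$ as $G_{A,B}(x+v)$ with $v\in\mathbb{Q}$. For $F=x^5-2$ the quadratic $2x^2$ has $\ell(t)=8t$, and the pair $(8,0)$ is equivalent to $(2,0)$, which is special because $2\theta=\theta^6=(\theta^3)^2$.

It remains to decide when a class contains a quadratic $G=rg+s$ with $g$ integral. The two upper coefficients can always be made integers divisible by $r$ by rescaling $x$. The constant term cannot be rescaled, and it carries the whole condition.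

\begin{proposition}\label{prop:criterion}
Let $r\ge1$ and $s$ be integers, let $c\in\mathbb{Q}$ and $e=s+rc$.
\begin{enumerate}
\item[(a)] If $g=ax^2+bx+c$ with $a,b\in\mathbb{Q}$, $a\ne0$, and $F(rg+s)$ is reducible, then there is a special pair $(A,B)$ such that $Ae+B$ is the square of a rational number.
\item[(b)] If there is a special pair $(A,B)$ such that $Ae+B$ is the square of a rational number, then there is $g=ax^2+bx+c$ with $a,b\in\mathbb{Z}$, $a\ne0$, such that $F(rg+s)$ is reducible.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $G=rg+s=ra\,x^2+rb\,x+e$ and write $\ell_G(t)=At+B$. Then $A=4ra\ne0$, and $(A,B)$ is special by Lemma~\ref{lem:disc}. By \eqref{eq:ell}, $Ae+B=\ell_G(e)=(rb)^2$.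

(b) Let $Ae+B=w^2$ with $w\in\mathbb{Q}$. Replacing $(A,B,w)$ by $(\lambda^2A,\lambda^2B,\lambda w)$ for a suitable integer $\lambda\ge1$, we may assume $A,w\in\mathbb{Z}$. Put $g=rA\,x^2+2w\,x+c$, so that $G=rg+s=r^2A\,x^2+2rw\,x+e$. Then
\[
\ell_G(t)=4r^2w^2-4r^2A(e-t)=4r^2\bigl(At+w^2-Ae\bigr)=(2r)^2(At+B).
\]
So $\ell_G(\theta)$ is a square in $K$, and $F\circ G$ is reducible by Lemma~\ref{lem:disc}.
\end{proof}

Letting $c$ run through $\mathbb{Z}$, we obtain the criterion in the form used most often: \emph{there is a quadratic $g\in\mathbb{Z}[x]$ with $F(rg+s)$ reducible if and only if there are a special pair $(A,B)$ and an integer $e\equiv s\pmod r$ with $Ae+B$ a rational square.}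

\section{Degrees three and four}\label{sec:small}

In degree $3$ special pairs are so plentiful that no congruence can exclude them. The next statement shows this, and it gives the cubic case of Schinzel's theorem directly.

\begin{proposition}\label{prop:cubic}
Let $d=3$. For every $e\in\mathbb{Q}$ there is a special pair $(A,B)$ with $Ae+B$ a rational square. Consequently no cubic is $2$-superirreducible.
\end{proposition}

\begin{proof}
We want a linear function that is a square at $\theta$ and at $e$, and we find it by completing the square in a quartic that vanishes at both. Let $a$ be the leading coefficient of $F$ and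
\[
P(t)=a\,(t-e)F(t)=a^2t^4+c_3t^3+c_2t^2+c_1t+c_0 .
\]
Let $h(t)=at^2+ut+v$ with $u=c_3/(2a)$ and $v=(c_2-u^2)/(2a)$. The coefficients of $t^4,t^3,t^2$ in $h^2$ are $a^2$, $2au=c_3$ and $u^2+2av=c_2$, so $h(t)^2-P(t)=At+B$ with $A,B\in\mathbb{Q}$. Since $P(\theta)=P(e)=0$, we get $A\theta+B=h(\theta)^2$ and $Ae+B=h(e)^2$. If $A=0$, then $B=h(e)^2$ and $P=(h-h(e))(h+h(e))$, so the irreducible cubic $F$ divides a quadratic, which is impossible. Hence $A\ne0$ and $(A,B)$ is special. Proposition~\ref{prop:criterion}(b) with $r=1$ and $s=c=e=0$ gives a quadratic $g\in\mathbb{Z}[x]$ with $F\circ g$ reducible.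
\end{proof}

In degree $4$ there is a polynomial without special pairs. The tool is the norm $N=N_{K/\mathbb{Q}}$, the product of the $d$ conjugates of an element of $K$. It is multiplicative and takes rational values, so the norm of a square is a rational square.

\begin{proposition}\label{prop:quartic}
The polynomial $F=x^4+1$ is $2$-superirreducible.
\end{proposition}

\begin{proof}
The polynomial $F(x+1)=x^4+4x^3+6x^2+4x+2$ satisfies Eisenstein's criterion at $2$, so $F$ is irreducible. Linear $g$ are covered by \eqref{eq:linear}. By Proposition~\ref{prop:criterion}(a) with $r=1$, $s=0$, it suffices to show that $F$ has no special pair.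

Choose the root $\theta$ with $\theta^2=i$, and suppose $A\theta+B=\beta^2$ with $A\ne0$ and $\beta\in K^\times$. Then
\[
N(\beta)^2=\prod_{j=1}^4(A\theta_j+B)=A^4F(-B/A)=A^4+B^4 .
\]
By Fermat's theorem, $x^4+y^4=z^2$ has no solution in nonzero rational numbers. As $A\ne0$ and $N(\beta)\ne0$, this forces $B=0$, so $A\theta=\beta^2$. Let $\tau$ be the automorphism of $K$ over $\mathbb{Q}(i)$ with $\tau(\theta)=-\theta$. Then $\beta\,\tau(\beta)\in\mathbb{Q}(i)$ and
\[
\bigl(\beta\,\tau(\beta)\bigr)^2=(A\theta)(-A\theta)=-A^2i ,
\]
so $-i$ is a square in $\mathbb{Q}(i)$. But a square root of $-i$ is a root of $x^4+1$ and has degree $4$ over $\mathbb{Q}$. This is a contradiction.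
\end{proof}

\begin{remark}\label{rem:norm}
In odd degree the norm gives no such restriction. For any $(A,B)\in\mathbb{Q}^\times\times\mathbb{Q}$, let $\nu=N(A\theta+B)\neq0$. Then $N(\nu A\theta+\nu B)=\nu^{d+1}$, which is a square when $d$ is odd. So every ratio $B/A$ passes the norm test, and for $d=5$ we must use the full condition that $A\theta+B$ be a square in $K$.
\end{remark}

\section{The curve of special pairs}\label{sec:curve}

\begin{proposition}\label{prop:finite}
If $d\ge5$, there are only finitely many equivalence classes of special pairs.
\end{proposition}

To make the condition $A\theta+B=\beta^2$ geometric, we take $\beta$ as the unknown. The pair $(A,B)$ can be read off from $\beta^2$, the condition says that $\beta^2$ has no terms in $\theta^2,\dots,\theta^{d-1}$, and equivalence of pairs becomes scaling of $\beta$. For indeterminates $y=(y_0,\dots,y_{d-1})$, expand in the basis $1,\theta,\dots,\theta^{d-1}$: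
\begin{equation}\label{eq:q}
\Bigl(\sum_{j=0}^{d-1}y_j\theta^j\Bigr)^2=\sum_{k=0}^{d-1}q_k(y)\,\theta^k ,
\end{equation}
where the $q_k\in\mathbb{Q}[y]$ are quadratic forms. Let $X\subset\mathbb{P}^{d-1}_{\mathbb{Q}}$ be the closed subscheme defined by $q_2=\dots=q_{d-1}=0$. It contains the point $(1:0:\dots:0)$, which is $\beta=1$.

\begin{example}
For $F=x^5-2$, the relation $\theta^5=2$ gives
\[
q_2=2y_0y_2+y_1^2+4y_3y_4,\qquad q_3=2y_0y_3+2y_1y_2+2y_4^2,\qquad q_4=2y_0y_4+2y_1y_3+y_2^2 .
\]
The point $(0:0:0:1:0)$ is $\beta=\theta^3$ and belongs to the special pair $(2,0)$.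
\end{example}

\begin{lemma}\label{lem:inject}
The set of equivalence classes of special pairs injects into $X(\mathbb{Q})$.
\end{lemma}

\begin{proof}
Let $A\theta+B=\beta^2$ with $\beta=\sum_jy_j\theta^j\in K^\times$, $y_j\in\mathbb{Q}$. By \eqref{eq:q}, $q_k(y)=0$ for $k\ge2$, so $[y]\in X(\mathbb{Q})$. The pair determines $\beta$ up to sign, and passing to $(\lambda^2A,\lambda^2B)$ replaces $\beta$ by $\pm\lambda\beta$, so $[y]$ depends only on the class. If $(A,B)$ and $(A',B')$ give the same point, then $\beta'=\lambda\beta$ with $\lambda\in\mathbb{Q}^\times$, so $A'\theta+B'=\lambda^2(A\theta+B)$. Since $1$ and $\theta$ are linearly independent over $\mathbb{Q}$, the pairs are equivalent.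
\end{proof}

We recall the facts from algebraic geometry that we need. Let $Y\subset\mathbb{P}^n$, over $\overline{\mathbb{Q}}$, be the closed subscheme defined by forms $Q_1,\dots,Q_c$ of degrees $m_1,\dots,m_c$.
\begin{enumerate}
\item[(F1)] \emph{Jacobian criterion.} If the $c\times(n+1)$ matrix of partial derivatives of the $Q_k$ has rank $c$ at every point of $Y$, then $Y$ is smooth of dimension $n-c$ at every point. A nonempty $Y$ of dimension $n-c$ is called a complete intersection, and its degree is $m_1\cdots m_c$ by B\'ezout's theorem.
\item[(F2)] A complete intersection of positive dimension is connected \cite[Ex.~III.5.5]{Hartshorne}. A connected smooth variety is irreducible.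
\item[(F3)] A smooth complete intersection has canonical sheaf $\omega_Y\cong\mathcal{O}_Y(m_1+\dots+m_c-n-1)$ \cite[Ex.~II.8.4]{Hartshorne}. On a smooth irreducible curve $Y\subset\mathbb{P}^n$ of genus $\gamma$ we have $\deg\omega_Y=2\gamma-2$ and $\deg\mathcal{O}_Y(m)=m\deg Y$.
\item[(F4)] \emph{Faltings' theorem} \cite{Faltings}. If $Y$ is a projective scheme over $\mathbb{Q}$ and $Y_{\overline{\mathbb{Q}}}$ is a smooth irreducible curve of genus at least $2$, then $Y(\mathbb{Q})$ is finite.
\end{enumerate}

\begin{lemma}\label{lem:genus}
For $d\ge2$, $X_{\overline{\mathbb{Q}}}$ is a smooth irreducible projective curve, and its genus $\gamma$ satisfies $2\gamma-2=(d-4)\,2^{d-2}$.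
\end{lemma}

\begin{proof}
The forms $q_k$ depend on the multiplication table of $K$ and are awkward to differentiate. Over $\overline{\mathbb{Q}}$ we can use the $d$ conjugates of $\beta$ as coordinates, and in these coordinates squaring is diagonal.

\emph{Diagonal equations.} Let $V=(\theta_i^k)$, with $1\le i\le d$ and $0\le k\le d-1$, be the Vandermonde matrix. It is invertible because the $\theta_i$ are distinct. Put $z=Vy$, that is, $z_i=\sum_jy_j\theta_i^j$. Applying the embedding $\theta\mapsto\theta_i$ of $K$ to the coefficients in \eqref{eq:q} gives $z_i^2=\sum_kq_k(y)\theta_i^k$. Hence $(q_0,\dots,q_{d-1})^T=V^{-1}(z_1^2,\dots,z_d^2)^T$ and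
\[
(q_2,\dots,q_{d-1})^T=M\,(z_1^2,\dots,z_d^2)^T ,
\]
where $M$ consists of the last $d-2$ rows of $V^{-1}$. A vector $w$ lies in $\ker M$ if and only if $V^{-1}w=(B,A,0,\dots,0)^T$ for some $A,B$. Thus
\[
\ker M=\bigl\{(A\theta_i+B)_{1\le i\le d}\;:\;A,B\in\overline{\mathbb{Q}}\bigr\}.
\]
A nonzero vector of $\ker M$ has at most one zero entry: if $A\theta_i+B=A\theta_j+B=0$ with $i\ne j$, then $A(\theta_i-\theta_j)=0$, so $A=0$ and $B=0$.

\emph{Smoothness.} This observation is used twice. First, any $d-2$ columns of $M$ are linearly independent, since a linear relation among them is a nonzero vector of $\ker M$ with two zero entries. Second, at a point $z$ of $X$ the vector $(z_i^2)_i$ is a nonzero element of $\ker M$, so at most one $z_i$ vanishes. The Jacobian matrix of $q_2,\dots,q_{d-1}$ with respect to $z$ is $2M\operatorname{diag}(z_1,\dots,z_d)$. At least $d-1$ of its columns are nonzero multiples of the corresponding columns of $M$, and any $d-2$ of these are independent, so the rank is $d-2$. Since $X$ is nonempty, (F1) shows that $X_{\overline{\mathbb{Q}}}$ is a smooth complete intersection of dimension $(d-1)-(d-2)=1$ and degree $2^{d-2}$.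 It is irreducible by (F2).

\emph{Genus.} By (F3) with $n=d-1$, we have $\omega_X\cong\mathcal{O}_X(2(d-2)-d)=\mathcal{O}_X(d-4)$. Taking degrees gives $2\gamma-2=(d-4)2^{d-2}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
For $d\ge5$, Lemma~\ref{lem:genus} gives $\gamma=1+(d-4)2^{d-3}\ge5$, with $\gamma=5$ for $d=5$. By (F4), $X(\mathbb{Q})$ is finite, and Lemma~\ref{lem:inject} finishes the proof.
\end{proof}

This is the only place where $d\ge5$ is used. For $d=2$ and $d=3$ the genus is $0$, and for $d=4$ it is $1$, so (F4) does not apply. By \eqref{eq:linear} and Section~\ref{sec:intro} for $d=2$, and by Proposition~\ref{prop:cubic} for $d=3$, the conclusion of Theorem~\ref{thm:main} is false in these two degrees.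

\begin{remark}
The factor $d-4$ can also be seen from the map $\pi=(q_1:q_0)\colon X\to\mathbb{P}^1$, which sends $z$ to $(A:B)$ where $z_i^2=A\theta_i+B$. The fiber over $(A:B)$ consists of the sign choices $z_i=\pm\sqrt{A\theta_i+B}$ up to a common sign. It has $2^{d-1}$ points, except over the $d$ points $(1:-\theta_i)$, where it has $2^{d-2}$. The Riemann--Hurwitz formula gives $2\gamma-2=-2\cdot2^{d-1}+d\,(2^{d-1}-2^{d-2})=(d-4)2^{d-2}$.
\end{remark}

\section{Excluding special pairs by congruences}\label{sec:congruences}

Let $d\ge5$. By Proposition~\ref{prop:finite} we can fix pairs $(A_1,B_1),\dots,(A_k,B_k)$ of integers with $A_i\ne0$ that represent all classes of special pairs for $F$; the case $k=0$ is allowed. If $(A,B)=(\lambda^2A_i,\lambda^2B_i)$ and $e\in\mathbb{Q}$, then $Ae+B=\lambda^2(A_ie+B_i)$, so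
\begin{equation}\label{eq:rep}
Ae+B\ \text{is a rational square}\iff A_ie+B_i\ \text{is a rational square}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
Take the list just fixed. By \eqref{eq:linear}, $F(rx+s)$ is irreducible and remains so under linear substitutions. So (i) fails if and only if $F(rg+s)$ is reducible for some quadratic $g\in\mathbb{Z}[x]$. By Proposition~\ref{prop:criterion} with $c\in\mathbb{Z}$ and by \eqref{eq:rep}, this holds if and only if $A_ie+B_i$ is a rational square for some $i$ and some integer $e\equiv s\pmod r$. An integer is a rational square if and only if it is a perfect square.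
\end{proof}

We now have to make finitely many linear functions avoid the squares on one residue class. For a single function, one prime is enough. An integer is a \emph{non-residue} modulo a prime $q$ if it is not congruent to a square modulo $q$; in particular it is prime to $q$. Let $\mathbb{Z}_{(q)}$ be the ring of rational numbers with denominator prime to $q$, which has a reduction homomorphism to $\mathbb{Z}/q$.

\begin{lemma}\label{lem:prime}
Let $A,B\in\mathbb{Z}$ and let $q$ be an odd prime not dividing $A$.
\begin{enumerate}
\item[(a)] For exactly $(q-1)/2$ classes $s$ modulo $q$, the number $As+B$ is a non-residue modulo $q$.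
\item[(b)] If $As+B$ is a non-residue modulo $q$ and $e\in s+q\mathbb{Z}_{(q)}$, then $Ae+B$ is not a rational square.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $q\nmid A$, the map $s\mapsto As+B$ permutes $\mathbb{Z}/q$. Since $q$ is odd, squaring is two-to-one on $(\mathbb{Z}/q)^\times$, so $(q-1)/2$ classes are non-residues.

(b) Suppose $Ae+B=w^2$ with $w\in\mathbb{Q}$. The left side lies in $\mathbb{Z}_{(q)}$, so $q$ does not divide the denominator of $w^2$, hence not that of $w$. Reducing modulo $q$ shows that $As+B$ is congruent to a square, a contradiction.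
\end{proof}

Both hypotheses on $q$ are needed in (a): modulo $2$ every class is a square, and for $q\mid A$ the class of $As+B$ does not depend on $s$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Choose distinct odd primes $p_1,\dots,p_k$ with $p_i\nmid A_i$. By Lemma~\ref{lem:prime}(a) there are integers $s_i$ such that $A_is_i+B_i$ is a non-residue modulo $p_i$. Let $r=p_1\cdots p_k$. The primes are distinct, so the Chinese Remainder Theorem gives $s$ with $s\equiv s_i\pmod{p_i}$ for all $i$. (For $k=0$ take $r=1$, $s=0$.) If $e\equiv s\pmod r$, then $e\equiv s_i\pmod{p_i}$, and $A_ie+B_i$ is not a square by Lemma~\ref{lem:prime}(b). So condition (ii) of Theorem~\ref{thm:exact} holds, and $F(rx+s)$ is $2$-superirreducible. For the last assertion take $F=x^5-2$.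
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:degrees}]
Degree $1$ is excluded by \eqref{eq:deg1}, degree $2$ by the substitution $g=x+f(x)$ of Section~\ref{sec:intro}, and degree $3$ by Schinzel's theorem or by Proposition~\ref{prop:cubic}. Degree $4$ occurs by Proposition~\ref{prop:quartic}. For $d\ge5$ apply Theorem~\ref{thm:main} to $x^d-2$, which is irreducible by Eisenstein's criterion at $2$.
\end{proof}

One prime excludes a given pair for only about half of the shifts $s$. To reach almost all shifts we let many primes act on every pair. A pair then survives only if it survives all of them, and these events are independent by the Chinese Remainder Theorem.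

\begin{proof}[Proof of Theorem~\ref{thm:density}]
Choose $m\ge1$ with $k(2/3)^m<\varepsilon$. Let $q_1,\dots,q_m$ be distinct odd primes that do not divide $NA_1\cdots A_k$, and put $r_0=q_1\cdots q_m$. Call an integer $s$ \emph{good} if for every $i$ there is a $j$ such that $A_is+B_i$ is a non-residue modulo $q_j$. This depends only on $s$ modulo $r_0$. So for $r_0\mid r$ goodness is a property of classes modulo $r$, and the proportion of good classes is the same modulo $r$ and modulo $r_0$.

\emph{Most classes are good.} Fix $i$. By Lemma~\ref{lem:prime}(a), exactly $(q_j+1)/2$ classes $s$ modulo $q_j$ make $A_is+B_i$ congruent to a square. By the Chinese Remainder Theorem, the proportion of classes modulo $r_0$ for which this happens for all $j$ is $\prod_j\frac{q_j+1}{2q_j}$. Each factor is $\frac12+\frac1{2q_j}\le\frac23$. A class that is not good is of this kind for some $i$, so the proportion of such classes is at most $k(2/3)^m<\varepsilon$.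

\emph{Good classes have the property.} Let $r_0\mid r$ and let $s$ be good. By \eqref{eq:linear}, $F(rx+s)$ is irreducible, and so is $F(rg+s)$ for linear $g$. Suppose $F(rg+s)$ is reducible for a quadratic $g=ax^2+bx+c\in\mathbb{Z}[1/N][x]$, and let $e=s+rc$. By Proposition~\ref{prop:criterion}(a) and \eqref{eq:rep}, $A_ie+B_i$ is a rational square for some $i$. Choose $j$ with $A_is+B_i$ a non-residue modulo $q_j$. Since $q_j\nmid N$ we have $c\in\mathbb{Z}_{(q_j)}$, and since $q_j\mid r$ we have $e\in s+q_j\mathbb{Z}_{(q_j)}$. This contradicts Lemma~\ref{lem:prime}(b).
\end{proof}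

\section{Limits of the method}\label{sec:limits}

\emph{Explicit examples.} Faltings' theorem does not list the points of $X(\mathbb{Q})$. So for degree $5$ we prove existence, in the strong form of Theorems~\ref{thm:main} and~\ref{thm:density}, without exhibiting values of $r$ and $s$.

\emph{Denominators.} The congruences work because the denominators of $g$ avoid the chosen primes. For $F=x^5-2$ and any $r$ and $s$, the substitution $g=(2x^2-s)/r\in\mathbb{Z}[1/r][x]$ gives the reducible polynomial $F(rg+s)=F(2x^2)$. We make no claim about substitutions $g\in\mathbb{Q}[x]$ with unrestricted denominators.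

\emph{Monic polynomials and higher $n$.} The leading coefficient of $F(rx+s)$ is divisible by $r^d$, so it can be $1$ only for $r=1$, where the congruence $e\equiv s\pmod r$ imposes no condition. We make no claim about monic examples in degree $5$, or about $n\ge3$.

\begin{thebibliography}{9}

\bibitem{Faltings}
Faltings, \emph{Endlichkeitss\"atze f\"ur abelsche Variet\"aten \"uber Zahlk\"orpern}, Invent. Math. \textbf{73} (1983).

\bibitem{Hartshorne}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{source}
\emph{Superirreducibility of Polynomials, Binomial Coefficient Asymptotics and Stories From My Classroom},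
\texttt{http://deepblue.lib.umich.edu/bitstream/2027.42/162876/1/hjkl\_1.pdf}.

\end{thebibliography}
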